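\title{Graphs of rotational dimension at most three}

\begin{abstract}
Place masses at the vertices of a connected graph, bound the distance between adjacent vertices, and spread the masses as far as possible around their barycenter. The rotational dimension of the graph is the number of dimensions that such an optimal configuration can be forced to occupy. We show that a connected graph has rotational dimension at most three if and only if it is planar or equal to $K_{3,3}$, and we determine the four excluded minors. In particular, $K_{3,3}$ with one pendant edge has rotational dimension four. This graph disproves two conjectures, one on clique sums and one on graphs without a $K_5$-minor.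
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Graphs are finite and simple. Let $G=(N,E)$ be a connected graph with $n$ vertices. Given weights $s_i\ge 0$ for $i\in N$ and lengths $l_{ij}\ge 0$ for $ij\in E$, consider the problem
\begin{equation}\label{eq:problem}
\max\ \sum_{i\in N}s_i\|v_i\|^2\quad\text{subject to}\quad \sum_{i\in N}s_iv_i=0,\qquad \|v_i-v_j\|\le l_{ij}\ \ (ij\in E),
\end{equation}
where $V=(v_i)_{i\in N}$ ranges over all families of vectors $v_i\in\mathbb{R}^n$. A mass $s_i$ sits at $v_i$, adjacent masses are tied by strings, the barycenter is held at the origin, and the second moment of the masses is maximized. An optimal solution exists. If $s=0$, then $V=0$ is optimal. If $s\ne0$, then every feasible $V$ satisfies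
\begin{equation}\label{eq:bounded}
\|v_i\|=\frac{\bigl\|\sum_j s_j(v_i-v_j)\bigr\|}{\sum_j s_j}\le\max_j\|v_i-v_j\|\le\sum_{e\in E}l_e ,
\end{equation}
by the triangle inequality along a path from $i$ to $j$, so the feasible set is compact.

The \emph{dimension} of $V$ is the dimension of the linear span of the $v_i$. For fixed data $(s,l)$ take the least dimension of an optimal solution; the maximum of this number over all data is the \emph{rotational dimension} $\dim_{\mathrm{rot}}(G)$. It is defined for connected graphs only. An upper bound on $\dim_{\mathrm{rot}}(G)$ requires, for all data, one optimal solution of low dimension; a lower bound requires one choice of data for which every optimal solution has high dimension.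

\begin{example}\label{ex:star}
Let $G=K_{1,3}$ with center $a$ and leaves $b_1,b_2,b_3$; we use these letters also for the vectors. Give the leaves weight $1$, the center weight $0$, and all edges length $1$. A feasible solution has $b_1+b_2+b_3=0$, hence
\[
\sum_j\|b_j\|^2=\sum_j\|b_j-a\|^2-3\|a\|^2\le 3 ,
\]
with equality if and only if $a=0$ and all $b_j$ are unit vectors. Call three unit vectors with sum zero a \emph{tripod}. Tripods exist in the plane. In a tripod, $1=\|b_3\|^2=\|b_1+b_2\|^2$ gives $b_1\cdot b_2=-\frac12$, so $b_1,b_2$ are linearly independent and the tripod spans a plane. Thus every optimal solution has dimension $2$, and $\dim_{\mathrm{rot}}(K_{1,3})\ge2$.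
\end{example}

We recall three notions. A graph $H$ is a \emph{minor} of $G$ if there are pairwise disjoint nonempty \emph{branch sets} $V_h\subseteq N$, one for each vertex $h$ of $H$, each inducing a connected subgraph of $G$, such that $G$ has an edge between $V_h$ and $V_{h'}$ whenever $hh'$ is an edge of $H$; equivalently, $H$ arises from $G$ by deleting vertices and edges and contracting edges. A \emph{tree decomposition} of $G$ is a tree whose nodes carry sets of vertices of $G$, the \emph{bags}, such that every vertex and every edge of $G$ lies in some bag and, for each vertex, the nodes whose bags contain it form a subtree; the \emph{tree width} $\operatorname{tw}(G)$ is the least $k$ such that $G$ has a tree decomposition with bags of at most $k+1$ vertices. A graph is \emph{outerplanar} if it can be drawn in the plane with all vertices on the outer face. The following facts about connected graphs $G$ and $H$ are known, and we use them freely.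
\begin{itemize}
\item[(F1)] If $H$ is a minor of $G$, then $\dim_{\mathrm{rot}}(H)\le\dim_{\mathrm{rot}}(G)$.
\item[(F2)] $\dim_{\mathrm{rot}}(G)\le\operatorname{tw}(G)+1$.
\item[(F3)] $\dim_{\mathrm{rot}}(G)=0$ if and only if $G$ has no edges, and $\dim_{\mathrm{rot}}(G)\le2$ if and only if $G$ is outerplanar.
\item[(F4)] $\dim_{\mathrm{rot}}(K_{3,3})=3$.
\end{itemize}

The following two conjectures are posed in \cite{GT}.
\begin{itemize}
\item[(A)] If $G_1$ and $G_2$ are connected graphs whose intersection $G_1\cap G_2$ is nonempty and complete, with $|G_1\cap G_2|$ vertices, then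
\[
\dim_{\mathrm{rot}}(G_1\cup G_2)\le\max\{\dim_{\mathrm{rot}}(G_1),\ \dim_{\mathrm{rot}}(G_2),\ |G_1\cap G_2|+1\}.
\]
\item[(B)] A connected graph $G$ has $\dim_{\mathrm{rot}}(G)\le3$ if and only if $G$ has no $K_5$-minor.
\end{itemize}
We call the union in (A) a \emph{clique sum} over $G_1\cap G_2$. Both guesses are natural. Filling every bag of a tree decomposition to a clique embeds a connected graph of tree width $k$ in an iterated clique sum of complete graphs on at most $k+1$ vertices over cliques of at most $k$ vertices, and $\dim_{\mathrm{rot}}(K_{k+1})=k$ (Example~\ref{ex:complete}); so (A) would extend (F2) from complete pieces to arbitrary pieces. As for (B), after (F3) one expects planarity to describe dimension three. Planarity has the two obstructions $K_5$ and $K_{3,3}$, the first has rotational dimension four, and by (F4) the second does not; this leaves $K_5$ alone.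

Let $\{a_1,a_2,a_3\}$ and $\{b_1,b_2,b_3\}$ be the parts of $K_{3,3}$, and define
\begin{itemize}
\item $J_1$: the graph $K_{3,3}$ with a new vertex $p$ and the edge $a_1p$;
\item $J_2$: the graph $K_{3,3}$ with the additional edge $a_1a_2$;
\item $J_3$: the graph $K_{3,3}$ with the edge $a_1b_1$ subdivided by a new vertex $c$.
\end{itemize}

\begin{theorem}\label{thm:counter}
Conjectures \textup{(A)} and \textup{(B)} are false: the graph $J_1$ has rotational dimension $4$, it is a clique sum of $K_{3,3}$ and $K_2$ over one vertex, and it has no $K_5$-minor. The implication in \textup{(B)} from $\dim_{\mathrm{rot}}(G)\le3$ to the absence of a $K_5$-minor is true.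
\end{theorem}

So $K_{3,3}$ is not an obstruction to dimension three, but every connected graph that has it as a proper minor is one.

\begin{theorem}\label{thm:main}
For a connected graph $G$ the following are equivalent:
\begin{itemize}
\item[(i)] $\dim_{\mathrm{rot}}(G)\le3$;
\item[(ii)] $G$ is planar or $G\cong K_{3,3}$;
\item[(iii)] $G$ has no minor in $\{K_5,J_1,J_2,J_3\}$.
\end{itemize}
This list of excluded minors is minimal.
\end{theorem}

\begin{corollary}\label{cor:sums}
Let $G_1,G_2$ be as in \textup{(A)}, and suppose that
\[
R:=\max\{\dim_{\mathrm{rot}}(G_1),\dim_{\mathrm{rot}}(G_2),|G_1\cap G_2|+1\}\le3 .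
\]
Then the inequality in \textup{(A)} fails if and only if one of $G_1,G_2$ is $K_{3,3}$ and $G_1\cup G_2\not\cong K_{3,3}$.
\end{corollary}

We do not settle which instances of (A) with $R\ge4$ hold. The last result concerns the third term in (A). Let $K_k\vee mK_1$ denote the graph consisting of a clique on $k$ vertices and $m$ pairwise nonadjacent vertices, each adjacent to the whole clique.

\begin{proposition}\label{prop:join}
For $k\ge1$, the graph $K_k\vee3K_1$ has rotational dimension $k+1$. It is built from copies of $K_{k+1}$, which has rotational dimension $k$, by clique sums over $K_k$. So the term $|G_1\cap G_2|+1$ in \textup{(A)} cannot be lowered to $|G_1\cap G_2|$, and the bound \textup{(F2)} is attained for every tree width $k\ge1$.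
\end{proposition}

One object carries all the proofs: the matrix $Q$ obtained from a weighted Laplacian of $G$ by subtracting the diagonal matrix of the masses, in the case where it has exactly one negative eigenvalue (Section~\ref{sec:cert}). For lower bounds we write down such a $Q$ with a large kernel, together with lengths that force optimal solutions to fill the kernel (Sections~\ref{sec:four} and~\ref{sec:sums}). For planar graphs we show that the kernel is small and that some optimal solution is a limit of configurations inside such kernels (Section~\ref{sec:planar}).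

\section{Gram matrices and two counting bounds}\label{sec:gram}

Regard $V$ as the $n\times n$ matrix with rows $v_i$, and let $X=VV^T$ be its Gram matrix. The columns of $V$ are the \emph{coordinate vectors} $x^k=((v_i)_k)_{i\in N}\in\mathbb{R}^N$; they span the range of $X$, and the dimension of $V$ is $\operatorname{rank}X$. Every positive semidefinite $n\times n$ matrix $X$, written $X\succeq0$, is a Gram matrix. With $\langle Y,Z\rangle=\operatorname{tr}(YZ)$, $D=\operatorname{diag}(s)$ and $d_{ij}(X)=X_{ii}+X_{jj}-2X_{ij}$, the objective in \eqref{eq:problem} is $\langle D,X\rangle$ and $\|v_i-v_j\|^2=d_{ij}(X)$. The barycenter condition $V^Ts=0$ is equivalent to $Xs=0$, that is, to the range of $X$ lying in $s^\perp=\{x\in\mathbb{R}^N:s^Tx=0\}$. So \eqref{eq:problem} becomes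
\[
\max\ \langle D,X\rangle\quad\text{subject to}\quad X\succeq0,\qquad Xs=0,\qquad d_e(X)\le l_e^2\ \ (e\in E),
\]
a linear objective on a convex set, and we ask for an optimal $X$ of least rank. Since only the Gram matrix matters, we may describe configurations in any Euclidean space.

\begin{lemma}\label{lem:count}
Let $G$ be connected with $n$ vertices and $m$ edges, and let $d=\dim_{\mathrm{rot}}(G)$. Then $d\le n-1$ and $d(d+1)/2\le m$.
\end{lemma}

\begin{proof}
Fix data $(s,l)$. If $s=0$, then $V=0$ is optimal. If $s\ne0$, the barycenter condition is a nontrivial linear relation among $n$ vectors, which gives the first bound.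

For the second, let $X$ be optimal of least rank $r$, with range $W$, and suppose that $r(r+1)/2>m$. The symmetric matrices with range in $W$ form a space of dimension $r(r+1)/2$, so one of them, $Y\neq0$, satisfies the $m$ linear equations $d_e(Y)=0$. Replacing $Y$ by $-Y$ if necessary, assume that $Y$ has a negative eigenvalue. Since $W\subseteq s^\perp$, we have $Ys=0$, so $X+tY$ is feasible whenever it is positive semidefinite. As $X$ is positive definite on $W$, this holds for small $|t|$ of both signs, and optimality of $X$ forces $\langle D,Y\rangle=0$. The largest $t$ with $X+tY\succeq0$ is finite, and for this $t$ the matrix $X+tY$ is optimal, has range in $W$, and is singular on $W$. Its rank is less than $r$, a contradiction.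
\end{proof}

Rotational dimension four therefore needs at least ten edges. The graph $K_{3,3}$ has nine, while each of $K_5,J_1,J_2,J_3$ has exactly ten.

\section{Certificates of optimality}\label{sec:cert}

In Example~\ref{ex:star} the objective was written as a sum of squared edge lengths minus a nonnegative quantity. We now do this in general. Let $w_e>0$ for $e\in E$, and let $L_w$ be the weighted Laplacian, the symmetric matrix with $x^TL_wx=\sum_{ij\in E}w_{ij}(x_i-x_j)^2$. Then $L_w\mathbf{1}=0$ for the all-ones vector $\mathbf{1}$, and $\langle L_w,X\rangle=\sum_e w_ed_e(X)$ for symmetric $X$, since both sides are linear and agree on the matrices $xx^T$. For $s\ge0$, $s\ne0$, put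
\[
Q=L_w-\operatorname{diag}(s),\qquad q(x)=x^TQx=\sum_{ij\in E}w_{ij}(x_i-x_j)^2-\sum_i s_ix_i^2 .
\]
The off-diagonal entries of $Q$ are $-w_{ij}$ on edges and $0$ on non-edges. We call $Q$ \emph{admissible} if $q\ge0$ on $s^\perp$.

\begin{lemma}\label{lem:adm}
\begin{itemize}
\item[(a)] $Q$ is admissible if and only if it has exactly one negative eigenvalue.
\item[(b)] If $Q$ is admissible, then $\ker Q=\{x\in s^\perp:q(x)=0\}$.
\item[(c)] If $Q$ is admissible, $X\succeq0$ and $Xs=0$, then $\langle Q,X\rangle\ge0$, with equality if and only if $QX=0$.
\end{itemize}
\end{lemma}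

\begin{proof}
Everything follows from $Q\mathbf{1}=-s$, which gives $\mathbf{1}^TQx=-s^Tx$ for all $x$. In particular $\ker Q\subseteq s^\perp$.

(a) Let $\sigma=\sum_is_i>0$. Then $\mathbb{R}^N=\mathbb{R}\mathbf{1}\oplus s^\perp$ and $q(t\mathbf{1}+x)=-\sigma t^2+q(x)$ for $x\in s^\perp$. Diagonalizing $q$ on $s^\perp$ and applying Sylvester's law of inertia, we see that $Q$ has one negative eigenvalue more than the restriction of $q$ to $s^\perp$ has negative squares.

(b) Let $x\in s^\perp$ with $q(x)=0$. For $z\in s^\perp$ the function $t\mapsto q(z+tx)=q(z)+2t\,z^TQx$ is nonnegative, so $z^TQx=0$. Also $\mathbf{1}^TQx=0$. Hence $Qx=0$.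

(c) Write $X=VV^T$. The coordinate vectors $x^k$ lie in $s^\perp$ and $\langle Q,X\rangle=\sum_kq(x^k)\ge0$. By (b), equality holds if and only if all $x^k$ lie in $\ker Q$, and the $x^k$ span the range of $X$.
\end{proof}

The condition $QX=0$ is the same as $QV=0$, which reads $\sum_{j:\,ij\in E}w_{ij}(v_i-v_j)=s_iv_i$ for every $i$: at each vertex the pull of the strings balances an outward force $s_iv_i$.

\begin{lemma}\label{lem:cert}
Let $Q$ be admissible, let $V^0$ satisfy $QV^0=0$, and put $l_{ij}=\|v_i^0-v_j^0\|$ for $ij\in E$. Then $V$ is optimal for the data $(s,l)$ if and only if $QV=0$ and $\|v_i-v_j\|=l_{ij}$ for all $ij\in E$.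
\end{lemma}

\begin{proof}
For feasible $V$ with Gram matrix $X$, Lemma~\ref{lem:adm}(c) gives
\[
\langle D,X\rangle=\sum_e w_ed_e(X)-\langle Q,X\rangle\le\sum_ew_el_e^2 ,
\]
with equality if and only if $QV=0$ and, because $w>0$, all edges are tight. Conversely, any $V$ with these two properties is feasible, since $s^TV=-\mathbf{1}^TQV=0$. The configuration $V^0$ has both properties, so the bound is the optimal value.
\end{proof}

In all explicit examples $w=\mathbf{1}$, and admissibility is read off from the shape of $q$. Suppose that $q$ has one of the forms
\begin{equation}\label{eq:shape}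
-\ell_1^2,\qquad \ell_1\ell_2,\qquad \ell_1\ell_2+\ell_3^2,
\end{equation}
where the linear forms $\ell_\nu$ that occur are linearly independent. Since $4\ell_1\ell_2=(\ell_1+\ell_2)^2-(\ell_1-\ell_2)^2$, the form $q$ is a signed sum of squares of independent linear forms with exactly one minus sign. So $Q$ is admissible by Lemma~\ref{lem:adm}(a), its kernel is the common zero set of the $\ell_\nu$, and $QV=0$ means that the vectors $v_i$ themselves satisfy the linear relations $\ell_\nu=0$. We use the name of a vertex for the real variable in $q$ and for the vector in $V$.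

\begin{example}\label{ex:complete}
We have $\dim_{\mathrm{rot}}(K_n)=n-1$. The upper bound is Lemma~\ref{lem:count}. For the lower bound take all $s_i=n$. From $\sum_{i<j}(x_i-x_j)^2=n\sum_ix_i^2-(\sum_ix_i)^2$ we get $q=-(\sum_ix_i)^2$. Let $V^0$ be a regular simplex of edge length $1$ centered at $0$, for instance the vectors $e_i/\sqrt2$ minus their mean. In an optimal $V$ all pairwise distances equal $1$, so the differences $v_i-v_1$ for $i\geq2$ have the nonsingular Gram matrix $\frac12(I+\mathbf{1}\mathbf{1}^T)$ and span $n-1$ dimensions.
\end{example}

The next example shows how $K_{3,3}$ misses dimension four, and what has to be added. From now on $A=\sum_ia_i$ and $B=\sum_jb_j$. On $K_{3,3}$,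
\begin{equation}\label{eq:k33}
\sum_{i,j}(a_i-b_j)^2=3\sum_ia_i^2+3\sum_jb_j^2-2AB .
\end{equation}

\begin{example}\label{ex:k33}
On $K_{3,3}$ take all weights equal to $3$. Then $q=-2AB$, so $Q$ is admissible and its kernel $\{A=B=0\}$ has dimension $4$. Let $V^0$ consist of a tripod $(a_i^0)$ and a tripod $(b_j^0)$ in two orthogonal planes; all lengths are $\sqrt2$, and $V^0$ has dimension $4$. Let $V$ be optimal. Since $B=0$,
\begin{equation}\label{eq:sumj}
6=\sum_j\|a_i-b_j\|^2=3\|a_i\|^2+\sum_j\|b_j\|^2
\end{equation}
for each $i$, so all $\|a_i\|^2$ have a common value $\alpha$. By symmetry all $\|b_j\|^2$ have a common value $\beta$, and \eqref{eq:sumj} says $\alpha+\beta=2$. Then $2=\|a_i-b_j\|^2=\alpha+\beta-2a_i\cdot b_j$ gives $a_i\perp b_j$. The optimal solutions are therefore the pairs of orthogonal tripods scaled by $\sqrt{\alpha}$ and $\sqrt{2-\alpha}$, with $0\le\alpha\le2$, and at $\alpha=0$ the dimension drops to $2$. The free parameter $\alpha$ is the one predicted by the proof of Lemma~\ref{lem:count}: symmetric matrices on a $4$-dimensional space have ten parameters, and there are nine edges. A tenth edge that keeps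 the kernel $4$-dimensional and pins $\alpha$ at $1$ will force dimension four.
\end{example}

\section{Three graphs of rotational dimension four}\label{sec:four}

\begin{proposition}\label{prop:J}
$\dim_{\mathrm{rot}}(J_1)=\dim_{\mathrm{rot}}(J_2)=\dim_{\mathrm{rot}}(J_3)=4$.
\end{proposition}

\begin{proof}
Each graph has $10<15$ edges, so Lemma~\ref{lem:count} gives the upper bound. For the lower bounds we need a $4$-dimensional kernel, so $q$ must have rank $3$ for the $7$-vertex graphs $J_1,J_3$ and rank $2$ for $J_2$. This requirement suggests the weights. In each case Lemma~\ref{lem:cert} applies, and $V$ denotes an arbitrary optimal solution.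

\emph{The graph $J_1$.} Give weight $3$ to all vertices other than $a_1$ and $p$. By \eqref{eq:k33},
\[
q=-2AB+(4-s_{a_1})a_1^2-2a_1p+(1-s_p)p^2 ,
\]
and the last three terms form a square for $s_{a_1}=2$, $s_p=\frac12$. Then $q=-2AB+\frac12(2a_1-p)^2$ has the shape \eqref{eq:shape}, and $QV=0$ means $A=B=0$, $p=2a_1$. Take $a_i^0,b_j^0$ as in Example~\ref{ex:k33} and $p^0=2a_1^0$. The lengths are $\sqrt2$ on the edges $a_ib_j$ and $1$ on $a_1p$. The restriction of $V$ to $K_{3,3}$ has $A=B=0$ and all distances $\sqrt2$, so it is one of the configurations of Example~\ref{ex:k33}. The pendant edge gives $\|a_1\|=\|p-a_1\|=1$, hence $\alpha=1$. So $V$ contains two tripods in orthogonal planes and has dimension $4$.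

\emph{The graph $J_3$.} Give weight $3$ to all vertices other than $a_1,b_1,c$. Removing $(a_1-b_1)^2$ from \eqref{eq:k33} and adding $(a_1-c)^2+(c-b_1)^2$ gives
\[
q=-2AB+(3-s_{a_1})a_1^2+(3-s_{b_1})b_1^2+(2-s_c)c^2+2a_1b_1-2a_1c-2b_1c .
\]
For $s_{a_1}=s_{b_1}=2$ and $s_c=1$ this is $q=-2AB+(a_1+b_1-c)^2$, and $QV=0$ means $A=B=0$, $c=a_1+b_1$. Take $a_i^0,b_j^0$ as before and $c^0=a_1^0+b_1^0$. The lengths are $\sqrt2$ on $a_ib_j$ for $(i,j)\ne(1,1)$, and $1$ on $a_1c$ and $cb_1$. The two new edges give $\|b_1\|=\|c-a_1\|=1$ and $\|a_1\|=\|c-b_1\|=1$. The vertices $a_2,a_3$ are adjacent to all $b_j$, so \eqref{eq:sumj} holds for $i=2,3$ and $\|a_2\|^2=\|a_3\|^2=:\alpha$; by symmetry $\|b_2\|^2=\|b_3\|^2=:\beta$. Equation \eqref{eq:sumj} and its mirror image read $3\alpha+1+2\beta=6$ and $3\beta+1+2\alpha=6$, so $\alpha=\beta=1$. Thus $(a_i)$ and $(b_j)$ are tripods. The lengths $\sqrt2$ give $a_i\perp b_j$ for $(i,j)\neq(1,1)$, and $a_1\cdot b_1=-a_1\cdot(b_2+b_3)=0$. The dimension is $4$.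

\emph{The graph $J_2$.} Give weight $3$ to the $b_j$. Then
\[
q=-2AB+(4-s_{a_1})a_1^2+(4-s_{a_2})a_2^2+(3-s_{a_3})a_3^2-2a_1a_2 .
\]
To obtain rank $2$ we make the terms after $-2AB$ equal to $A(\lambda_1a_1+\lambda_2a_2+\lambda_3a_3)$. The mixed terms require $\lambda_1+\lambda_2=-2$ and $\lambda_1+\lambda_3=\lambda_2+\lambda_3=0$, so $\lambda=(-1,-1,1)$, and the squares then require $s_{a_1}=s_{a_2}=5$, $s_{a_3}=2$. With these weights $q=A\,(a_3-a_1-a_2-2B)$, and $QV=0$ means $A=0$, $B=a_3$. A configuration satisfying these two relations has the form
\[
a_1=-3g+h,\qquad a_2=-3g-h,\qquad a_3=6g,\qquad b_j=2g+c_j,\qquad c_1+c_2+c_3=0,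
\]
with $g=a_3/6$, $h=(a_1-a_2)/2$, $c_j=b_j-2g$. For $V^0$ let $g^0,h^0$ be orthonormal and let $(c_j^0)$ be a tripod orthogonal to both. The squared lengths are $4$ on $a_1a_2$, $16+1=17$ on $a_3b_j$, and $25+1+1=27$ on $a_1b_j$ and $a_2b_j$. For optimal $V$, tightness gives
\[
\|h\|^2=1,\qquad \|4g-c_j\|^2=17,\qquad \|5g+c_j-h\|^2=\|5g+c_j+h\|^2=27 .
\]
The difference and the sum of the last two equations give $h\cdot(5g+c_j)=0$ and $\|5g+c_j\|^2=26$. Summing the first of these over $j$ yields $h\cdot g=0$, and then $h\cdot c_j=0$. Summing the norms over $j$ yields $75\|g\|^2+\sum_j\|c_j\|^2=78$ and $48\|g\|^2+\sum_j\|c_j\|^2=51$, so $\|g\|=1$. Now $10\,g\cdot c_j+\|c_j\|^2=1$ and $-8\,g\cdot c_j+\|c_j\|^2=1$, so $g\cdot c_j=0$ and $\|c_j\|=1$. Hence $g$, $h$ and the plane of the tripod $(c_j)$ are mutually orthogonal, all lie in the span of $V$, and the dimension is $4$.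
\end{proof}

A minor of $G$ is \emph{proper} if it is not isomorphic to $G$. If $G$ has no isolated vertex, then every proper minor of $G$ has fewer edges than $G$: the first deletion or contraction destroys an edge, and no operation creates one. The graphs $K_5,J_1,J_2,J_3$ are connected, have ten edges each, and are pairwise nonisomorphic: they have $5,7,6,7$ vertices, and only $J_1$ has a vertex of degree one. Therefore
\begin{equation}\label{eq:antichain}
\text{none of }K_5,J_1,J_2,J_3\text{ is a minor of another.}
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]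
We have $\dim_{\mathrm{rot}}(J_1)=4$ by Proposition~\ref{prop:J}. Write $J_1=G_1\cup G_2$ with $G_1=K_{3,3}$ and $G_2$ the edge $a_1p$; the intersection is the single vertex $a_1$. By (F4) and Example~\ref{ex:complete}, the right-hand side in (A) is $\max\{3,1,2\}=3<4$. By \eqref{eq:antichain}, $J_1$ has no $K_5$-minor, so (B) fails as well. Finally, a connected graph with a $K_5$-minor has rotational dimension at least $\dim_{\mathrm{rot}}(K_5)=4$ by (F1).
\end{proof}

\section{Planar graphs}\label{sec:planar}

\begin{theorem}\label{thm:planar}
Every connected planar graph $G$ has $\dim_{\mathrm{rot}}(G)\le3$.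
\end{theorem}

The plan is to bound the kernel of admissible matrices and to find an optimal solution in such a kernel. There are two obstacles. First, planar graphs can have admissible matrices with large kernel: on the star $K_{1,m}$ with center $a$, unit weights on all vertices and $B$ the sum over the leaves, $q=a\,((m-1)a-2B)$, and the kernel $\{a=B=0\}$ has dimension $m-1$. We therefore pass to a triangulation, where high connectivity is available, and we need $w_e>0$ on all of its edges, since a vanishing $w_e$ deletes the edge from $Q$. Second, the bound $\sum_ew_el_e^2$ in the proof of Lemma~\ref{lem:cert} is attained only by solutions with all edges tight, so for data whose optimal solutions have slack edges no certificate with $w>0$ exists. A logarithmic barrier removes this obstacle by producing certificates with $w>0$ for nearly optimal solutions.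

\subsection*{From kernels to optimal solutions}

\begin{proposition}\label{prop:barrier}
Let $G$ be connected and let $d\geq0$ be an integer such that $\dim\ker Q\le d$ for every admissible $Q=L_w-\operatorname{diag}(s)$ with $w>0$ and $s>0$. Then $\dim_{\mathrm{rot}}(G)\le d$.
\end{proposition}

\begin{proof}
We find an optimal Gram matrix of rank at most $d$ for all data $(s,l)$. We use twice that the matrices of rank at most $d$ form a closed set.

\emph{Step 1: $s>0$ and $l>0$.} Let $y_e=l_e^2$, and let $\mathcal{S}$ be the set of all $X\succeq0$ with $Xs=0$ and $d_e(X)<y_e$ for all $e$. It contains $0$ because $l>0$, and it is bounded by \eqref{eq:bounded}. For $\varepsilon>0$ put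
\[
F_\varepsilon(X)=\langle D,X\rangle+\varepsilon\sum_{e\in E}\log\bigl(y_e-d_e(X)\bigr)\qquad(X\in\mathcal{S}).
\]
Each summand is bounded above on $\mathcal{S}$, and $F_\varepsilon\to-\infty$ when some $d_e(X)$ tends to $y_e$. So $\{X\in\mathcal{S}:F_\varepsilon(X)\ge F_\varepsilon(0)\}$ is compact and $F_\varepsilon$ has a maximizer $X_\varepsilon$. Put $w_e=\varepsilon/(y_e-d_e(X_\varepsilon))>0$ and $Q=L_w-D$. For symmetric $Y$,
\[
\frac{d}{dt}F_\varepsilon(X_\varepsilon+tY)\Big|_{t=0}=\langle D,Y\rangle-\sum_ew_ed_e(Y)=-\langle Q,Y\rangle ,
\]
and this is at most $0$ whenever $X_\varepsilon+tY\in\mathcal{S}$ for small $t>0$. The choice $Y=xx^T$ with $x\in s^\perp$ gives $q(x)\ge0$, so $Q$ is admissible. The choice $Y=-X_\varepsilon$ gives $\langle Q,X_\varepsilon\rangle\le0$, so $QX_\varepsilon=0$ by Lemma~\ref{lem:adm}(c). Hence $\operatorname{rank}X_\varepsilon\le\dim\ker Q\le d$.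

Let $X^*$ be a limit point of $X_\varepsilon$ as $\varepsilon\to0$. It is feasible and has rank at most $d$. Let $X$ be feasible and $0<\delta<1$. Then $y_e-(1-\delta)d_e(X)\ge\delta y_e$, so $(1-\delta)X\in\mathcal{S}$, while $y_e-d_e(X_\varepsilon)\le y_e$. Therefore
\[
\langle D,X_\varepsilon\rangle+\varepsilon\sum_e\log y_e\ \ge\ F_\varepsilon(X_\varepsilon)\ \ge\ F_\varepsilon((1-\delta)X)\ \ge\ (1-\delta)\langle D,X\rangle+\varepsilon\sum_e\log(\delta y_e).
\]
Letting $\varepsilon\to0$ and then $\delta\to0$ gives $\langle D,X^*\rangle\ge\langle D,X\rangle$, so $X^*$ is optimal.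

\emph{Step 2: $s\ge0$ and $l\ge0$.} If $s=0$, then $V=0$ is optimal. Otherwise let $s^m=s+\frac1m\mathbf{1}$ and $l^m=l+\frac1m\mathbf{1}$ for $m\ge1$, and let $X_m$ be optimal for $(s^m,l^m)$ of rank at most $d$. The $X_m$ are bounded by \eqref{eq:bounded}. A limit point $X^*$ has rank at most $d$ and is feasible for $(s,l)$. A configuration $V$ that is feasible for $(s,l)$ need not have its barycenter at $0$ for the weights $s^m$, so we translate it by
\[
p_m=\frac{\sum_is_i^mv_i}{\sum_is_i^m}=\frac{\frac1m\sum_iv_i}{\sum_is_i^m},
\]
which tends to $0$ because $\sum_is_i^m\geq\sum_is_i>0$. The family $(v_i-p_m)_i$ is feasible for $(s^m,l^m)$, so $\langle\operatorname{diag}(s^m),X_m\rangle\ge\sum_is_i^m\|v_i-p_m\|^2$. In the limit, $\langle D,X^*\rangle\ge\sum_is_i\|v_i\|^2$, so $X^*$ is optimal.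
\end{proof}

\subsection*{The kernel on a triangulation}

A graph is \emph{$k$-connected} if it has more than $k$ vertices and stays connected after the deletion of any fewer than $k$ vertices. A \emph{plane triangulation} is a simple plane graph all of whose faces are bounded by triangles. We use four textbook facts. Every planar graph with at least three vertices is a spanning subgraph of a plane triangulation. Every plane triangulation with at least four vertices is $3$-connected. By Wagner's theorem, a graph is planar if and only if it has neither a $K_5$-minor nor a $K_{3,3}$-minor. By Menger's theorem, for vertex sets $M,Z$ of a graph $H$, either there are $k$ pairwise disjoint paths from $M$ to $Z$ (a single vertex of $M\cap Z$ counts as a path), or some set of fewer than $k$ vertices meets every such path.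

\begin{lemma}\label{lem:kernel}
Let $T$ be a plane triangulation with at least four vertices, and let $Q=L_w-\operatorname{diag}(s)$ be admissible with $w>0$ and $s>0$. Then $\dim\ker Q\le3$.
\end{lemma}

The bound is attained on $K_4$ by the matrix of Example~\ref{ex:complete}. The idea of the proof is that a fourth dimension lets a kernel vector vanish on a whole face; its positive part, its negative part and a new vertex inside the face then form one side of a $K_{3,3}$-minor.

\begin{proof}
Suppose that $\dim\ker Q\ge4$, and let $M=\{u_1,u_2,u_3\}$ be the vertex set of a face. Vanishing on $M$ imposes three linear conditions, so some nonzero vector in $\ker Q$ vanishes on $M$. Among all such vectors choose $x$ with inclusion-minimal support $S$, and let $S^+$ and $S^-$ be the sets of vertices where $x$ is positive and negative. Both are nonempty, because $s^Tx=0$ and $s>0$.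

\emph{The sets $S^+$ and $S^-$ induce connected subgraphs.} Replacing $x$ by $-x$ exchanges them, so it suffices to treat $S^+$. Suppose that $S^+$ is the disjoint union of nonempty sets $P_1,P_2$ with no edge between them. Let $x'$ and $x''$ agree with $x$ on $P_1$ and on $P_2$, respectively, and vanish elsewhere. For $i\in P_1$,
\[
0=(Qx)_i=\sum_{j\in P_1}Q_{ij}x_j+\sum_{j\in S^-}Q_{ij}x_j ,
\]
and the second sum is nonnegative because $Q_{ij}\le0$ and $x_j<0$ in each term. So the first sum is at most $0$; multiplying by $x_i>0$ and summing over $i\in P_1$ gives $q(x')\le0$. The same argument for $P_2$ gives $q(x'')\le0$, and $x'^TQx''=0$ since there is no edge between $P_1$ and $P_2$. As $s>0$, the number $\lambda=s^Tx'/s^Tx''$ is defined and positive, and $y=x'-\lambda x''$ lies in $s^\perp$ with $q(y)=q(x')+\lambda^2q(x'')\le0$. By admissibility $q(y)=0$, and $y\in\ker Q$ by Lemma~\ref{lem:adm}(b). But $y\ne0$ vanishes on $M$ and has support $S^+$, a proper subset of $S$. This contradicts the choice of $x$.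

\emph{The boundary of $S$ sees both signs.} Let $Z$ be the set of vertices outside $S$ that have a neighbor in $S$. For $i\in Z$ we have $0=(Qx)_i=-\sum_{j:\,ij\in E}w_{ij}x_j$. Since $w>0$, some term is nonzero, so terms of both signs occur: $i$ has a neighbor in $S^+$ and a neighbor in $S^-$.

\emph{Three paths.} The graph $H=T-S$ contains three disjoint paths from $M$ to $Z$. Otherwise Menger's theorem gives a set $U$ of at most two vertices of $H$ meeting all such paths. Since $T$ is $3$-connected, $T-U$ is connected, so it contains a path from a vertex of $M\setminus U$ to $S$. The part of this path before its first vertex in $S$ is nonempty, lies in $H-U$, and ends in $Z$, contrary to the choice of $U$.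

\emph{The minor.} Add a vertex $z$ inside the face and join it to $u_1,u_2,u_3$; the result is planar. Each of the three paths starts at a neighbor of $z$ and ends at a vertex with neighbors in $S^+$ and in $S^-$. So the vertex sets of the three paths on one side, and $S^+$, $S^-$, $\{z\}$ on the other, are the branch sets of a $K_{3,3}$-minor in a planar graph, which is impossible.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:planar}]
For $n\le3$ use Lemma~\ref{lem:count}. For $n\ge4$ let $T$ be a plane triangulation containing $G$ as a spanning subgraph. Lemma~\ref{lem:kernel} and Proposition~\ref{prop:barrier} give $\dim_{\mathrm{rot}}(T)\le3$, and $\dim_{\mathrm{rot}}(G)\le\dim_{\mathrm{rot}}(T)$ by (F1). This case of (F1) is direct: giving the new edges the length $\sum_{e\in E}l_e$ does not change the feasible set, by the triangle inequality along paths in $G$.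
\end{proof}

\section{The excluded minors}\label{sec:minors}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(ii)$\Rightarrow$(i) is Theorem~\ref{thm:planar} together with (F4).

(i)$\Rightarrow$(iii). Each of $K_5,J_1,J_2,J_3$ has rotational dimension $4$ by Example~\ref{ex:complete} and Proposition~\ref{prop:J}; apply (F1).

(iii)$\Rightarrow$(ii). Let $G$ be connected, nonplanar, not isomorphic to $K_{3,3}$, and without a $K_5$-minor. We show that $G$ has one of the $J_i$ as a minor. By Wagner's theorem $G$ has a $K_{3,3}$-minor. Choose its six branch sets with maximal total size. They cover all vertices: otherwise, $G$ being connected, some uncovered vertex has a neighbor in a branch set and can be added to it.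

If $G$ has six vertices, it contains a spanning $K_{3,3}$ and at least one more edge. That edge joins two vertices of the same part, so $G$ contains $J_2$.

If $G$ has at least seven vertices, some branch set has at least two vertices; by the symmetry of $K_{3,3}$ let it be the branch set of $a_1$. Contract each of the other five branch sets to a single vertex. In the branch set of $a_1$ take a spanning tree, delete one of its edges, and contract the two components to vertices $u$ and $v$, which are adjacent. Each $b_j$ is adjacent to $u$ or to $v$, so one of these, say $u$, is adjacent to at least two of the $b_j$. If $u$ is adjacent to all three, then $u,a_2,a_3,b_1,b_2,b_3$ contain a $K_{3,3}$ and the edge $uv$ completes a $J_1$. Otherwise $u$ is adjacent to, say, $b_1$ and $b_2$, and $v$ is adjacent to $b_3$; then we have $K_{3,3}$ on the same six vertices with the edge $ub_3$ replaced by the path $u\,v\,b_3$, which is a $J_3$.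

\emph{Minimality.} Let $H$ be one of the four graphs. Every proper minor of $H$ has at most nine edges, so every connected proper minor has rotational dimension at most $3$ by Lemma~\ref{lem:count}: the graph $H$ is minor-minimal among connected graphs of rotational dimension at least $4$. Moreover $H$ cannot be dropped from the list, since by \eqref{eq:antichain} it has none of the other three graphs as a minor and yet violates (i).
\end{proof}

\section{Clique sums}\label{sec:sums}

Highly connected minors cannot spread over both sides of a small clique.

\begin{lemma}\label{lem:split}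
Let $G_1\cap G_2$ be a complete graph on a set $C$ of $t$ vertices, and let $H$ be $(t+1)$-connected. If $H$ is a minor of $G_1\cup G_2$, then $H$ is a minor of $G_1$ or of $G_2$.
\end{lemma}

\begin{proof}
Take branch sets $V_h$. There is no edge between $G_1-C$ and $G_2-C$, so a branch set that avoids $C$ lies in one of these two graphs. At most $t$ branch sets meet $C$, and $H$ stays connected after deleting the corresponding vertices; so all branch sets avoiding $C$ lie on the same side, say in $G_1-C$. Replace every $V_h$ by $V_h\cap V(G_1)$. If $V_h$ meets $C$, the new set is connected in $G_1$: from each of its vertices a path inside $V_h$ leads to $C$ and stays in $G_1$ until it first reaches $C$, and $V_h\cap C$ is a clique. Two branch sets meeting $C$ remain adjacent through $C$. Every other required edge has an end in $G_1-C$, so it is an edge of $G_1$ and survives.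
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:sums}]
Let $t=|G_1\cap G_2|\ge1$, so that $2\le t+1\le R\le3$. By Theorem~\ref{thm:main}, each $G_i$ is planar or isomorphic to $K_{3,3}$.

Suppose that both are planar. If $R=3$, then $t\le2$; since $K_5$ and $K_{3,3}$ are $3$-connected, Lemma~\ref{lem:split} and Wagner's theorem show that $G_1\cup G_2$ is planar, and its rotational dimension is at most $3$ by Theorem~\ref{thm:planar}. If $R=2$, then $t=1$ and both graphs are outerplanar by (F3). A graph is outerplanar if and only if it has neither a $K_4$-minor nor a $K_{2,3}$-minor, and these two graphs are $2$-connected. So $G_1\cup G_2$ is outerplanar by Lemma~\ref{lem:split}, and its rotational dimension is at most $2$ by (F3). In both cases the inequality holds.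

Suppose that one of them is $K_{3,3}$. Then $R=3$ by (F4). If $G_1\cup G_2\cong K_{3,3}$, equality holds in (A). Otherwise $G_1\cup G_2$ is connected, nonplanar and not $K_{3,3}$, so its rotational dimension is at least $4>R$ by Theorem~\ref{thm:main}.
\end{proof}

In particular (A) also fails with $|G_1\cap G_2|=2$: glue a triangle to $K_{3,3}$ along an edge.

\begin{proof}[Proof of Proposition~\ref{prop:join}]
The case $k=1$ is the star of Example~\ref{ex:star}; in general the center is replaced by a rigid simplex. Let $a_1,\dots,a_k$ be the clique and $b_1,b_2,b_3$ the other vertices. The clique edges contribute $k\sum_ia_i^2-A^2$ to $q$, and the remaining edges contribute $3\sum_ia_i^2+k\sum_jb_j^2-2AB$. With $s_{a_i}=k+3$ and $s_{b_j}=k$ we get $q=-A(A+2B)$, which has the shape \eqref{eq:shape}, and $QV=0$ means $A=B=0$. For $V^0$ let the $a_i^0$ form a regular simplex of edge length $1$ centered at $0$ (for $k=1$, $a_1^0=0$), and let $(b_j^0)$ be a tripod orthogonal to all $a_i^0$.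

Let $V$ be optimal; $V^0$ is one such solution. The $a_i$ have pairwise distances $1$, so they span at least $k-1$ dimensions as in Example~\ref{ex:complete}. Since $A=0$, we have $k-1=\sum_{i'}\|a_i-a_{i'}\|^2=k\|a_i\|^2+\sum_{i'}\|a_{i'}\|^2$ for each $i$, so all $\|a_i\|^2$ are equal, to $\rho^2=(k-1)/(2k)$. The edges $a_ib_j$ therefore have squared length $\rho^2+1$, and tightness gives $\|b_j\|^2-2a_i\cdot b_j=1$. Summing over $i$ and using $A=0$ yields $\|b_j\|=1$, and then $a_i\cdot b_j=0$. So $(b_j)$ is a tripod orthogonal to all $a_i$, the dimension of $V$ is at least $k+1$, and $\dim_{\mathrm{rot}}(K_k\vee3K_1)\ge k+1$.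

The bags $\{a_1,\dots,a_k,b_j\}$ for $j=1,2,3$, placed along a path, show that the tree width is at most $k$. Now (F2) gives $k+1\le\dim_{\mathrm{rot}}(K_k\vee3K_1)\le\operatorname{tw}(K_k\vee3K_1)+1\le k+1$, so the rotational dimension is $k+1$, the tree width is $k$, and (F2) is attained.

Each bag induces a copy of $K_{k+1}$, of rotational dimension $k$ by Example~\ref{ex:complete}, and the graph is their clique sum over $\{a_1,\dots,a_k\}$. Let $G_1$ be the union of the first two copies and $G_2$ the third. The graph $G_1$ is $K_{k+2}$ minus an edge; it has fewer than $(k+1)(k+2)/2$ edges, so $\dim_{\mathrm{rot}}(G_1)\le k$ by Lemma~\ref{lem:count}. Hence $\max\{\dim_{\mathrm{rot}}(G_1),\dim_{\mathrm{rot}}(G_2),|G_1\cap G_2|\}=k$, while $\dim_{\mathrm{rot}}(G_1\cup G_2)=k+1$.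
\end{proof}

\begin{thebibliography}{9}

\bibitem{GT}
\emph{Graph Theory},
\texttt{http://publications.mfo.de:80/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 3002/\allowbreak OWR\_2007\_16.pdf?\allowbreak isAllowed=y\&sequence=1}.

\end{thebibliography}
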